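# Symbolic powers inside ordinary powers of an ideal in a regular ring

## 1. The asymptotic containment theorem

All rings are commutative, and $R$ is a regular Noetherian ring. Let $I\subset R$ be a nonzero proper radical ideal of big height $h$. The notions in the two statements are recalled right after them.

**Theorem A.** There is $N$ such that $I^{(hn-h+1)}\subseteq I^n$ for all $n\ge N$.

**Theorem B.** If $h\ge 2$, there are a real $\delta>0$ and an $N$ with $I^{(\lceil (h-\delta)n\rceil)}\subseteq I^n$ for all $n\ge N$. In particular, for every constant $c$, $I^{(hn-c)}\subseteq I^n$ for $n\gg 0$. If $h=1$, no such $\delta>0$ exists. For each fixed $h\ge 2$, $\delta$ cannot be chosen independently of $(R,I)$.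

There is no hypothesis on the characteristic: $R$ may contain a field of characteristic $0$ or $p$, or no field at all. The statement of Theorem A is posed, as the Stable Harbourne Conjecture, as Open Problem 13 in "Preliminary Info" (https://www.vigj.net/files/2023_MSRISummerSchool.pdf).

**Definition (symbolic power, big height).** For $n\ge1$,
$$I^{(n)}=\bigcap_{P\in\operatorname{Ass}(R/I)}\bigl(I^nR_P\cap R\bigr).$$
Since $I$ is radical, $\operatorname{Ass}(R/I)$ is the set of minimal primes of $I$. The big height $h$ is the maximum of the heights of these primes.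

At a minimal prime $P$ of $I$ we have $IR_P=PR_P$, so $f\in I^{(n)}$ says that $f\in P^nR_P$ for each such $P$: a condition at the generic points of the zero set of $I$ only. Clearly $I^n\subseteq I^{(n)}$, $I^{(1)}=I$, and $I^{(n)}\supseteq I^{(n+1)}$. The reverse inclusion $I^{(n)}\subseteq I^n$ fails in general. In $k[x,y,z]$ with $I=(x,y)\cap(y,z)\cap(x,z)=(xy,yz,xz)$, the monomial $xyz$ lies in the square of each of the three primes, hence in $I^{(2)}$, but $I^2$ starts in degree $4$.

So one asks how large $m$ must be to force $I^{(m)}\subseteq I^n$. Theorem A gives $m=h(n-1)+1$ for large $n$. Theorem B says that for $h\ge2$ the slope $h$ itself is too pessimistic. Once the slope drops below $h$, additive constants do not matter: if $\delta$ is as in Theorem B and $n\ge c/\delta$, then $hn-c\ge(h-\delta)n$, so $I^{(hn-c)}\subseteq I^{(\lceil(h-\delta)n\rceil)}\subseteq I^n$. With $c=h-1$ this is Theorem A for $h\ge 2$.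

## 2. Principal ideals, three coordinate axes, and star ideals

**Height one.** Let $R$ be a regular domain and let all minimal primes of $I$ have height $1$. At a maximal ideal $\mathfrak m$, the ring $R_{\mathfrak m}$ is a UFD, and $IR_{\mathfrak m}$ is either the unit ideal or generated by a product $g=g_1\cdots g_r$ of pairwise non-associate prime elements. If $f\in I^{(n)}$, then $f\in g_i^nR_{(g_i)}$, so $g_i^n$ divides $f$ in $R_{\mathfrak m}$ for each $i$, so $g^n$ divides $f$. Hence $(I^{(n)})_{\mathfrak m}\subseteq (I^n)_{\mathfrak m}$ for all $\mathfrak m$, and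
$$I^{(n)}=I^n\qquad\text{for all }n\ge1. \tag{1}$$

**No $\delta$ when $h=1$.** Now let $R$ be any regular ring and $h=1$. If some $\delta$ satisfied Theorem B, every smaller one would too, so take $\delta<1$. For $n\gg0$ the integer $m=\lceil(1-\delta)n\rceil$ satisfies $1\le m<n$. Let $P$ be a minimal prime of $I$ of height one. From $I^m\subseteq I^{(m)}\subseteq I^mR_P\cap R$ we get $I^{(m)}R_P=P^mR_P$. So $I^{(m)}\subseteq I^n$ would give $P^mR_P\subseteq P^nR_P$, which is false in the DVR $R_P$.

**Three axes.** Let $I=(xy,xz,yz)\subset k[x,y,z]$, $k$ a field; here $h=2$. Powers of a prime generated by variables are primary, so $x^ay^bz^c\in I^{(m)}$ if and only if $a+b,\ a+c,\ b+c\ge m$, and $I^{(m)}$ is spanned by such monomials. For ordinary powers we claim that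
$$x^ay^bz^c\in I^n\iff a+b+c\ge 2n\ \text{ and }\ a+b,\ a+c,\ b+c\ge n. \tag{2}$$
If $x^ay^bz^c$ is divisible by $(xy)^{i}(yz)^{j}(xz)^{l}$ with $i+j+l=n$, the inequalities are immediate. Conversely, an exponent larger than $n$ may be replaced by $n$: if $a>n$, then after the replacement $a+b\ge n$, $a+c\ge n$, and $a+b+c\ge n+n$. So assume $a,b,c\le n$ and $a+b+c\ge 2n$, and lower exponents until $a+b+c=2n$. Then $i=n-c$, $j=n-a$, $l=n-b$ are nonnegative, have sum $n$, and $i+l=2n-b-c=a$, and similarly for the other two exponents. This proves (2).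

Adding the three conditions for $I^{(m)}$ gives $a+b+c\ge\lceil 3m/2\rceil$, and this bound is attained: by $(xyz)^{m/2}$ for $m$ even, and by exponents $\frac{m+1}2,\frac{m+1}2,\frac{m-1}2$ for $m$ odd. So $I^{(m)}\subseteq I^n$ if and only if $m\ge n$ and $\lceil 3m/2\rceil\ge 2n$, that is, if and only if $3m\ge 4n-1$. The slope here is $4/3$ and not $2$, and $\delta=2/3$ works in Theorem B.

**Star ideals: no uniform $\delta$.** Fix $h\ge 2$ and let $N>h$. In $k[x_1,\dots,x_N]$ put $I_N=\bigcap_{|S|=h}(x_i:i\in S)$, of big height $h$. A squarefree monomial lies in $I_N$ if and only if its support meets every $h$-subset, that is, its support has at least $N-h+1$ elements. So nonzero elements of $I_N^n$ have order at least $n(N-h+1)$ at the origin. On the other hand $x_1\cdots x_N$ lies in the $h$-th power of each $(x_i:i\in S)$, so $(x_1\cdots x_N)^u\in I_N^{(hu)}$, of degree $Nu$.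

Given $\delta\in(0,h)$, choose $N$ with $h-\delta<h(N-h+1)/N$; this is possible since the right side tends to $h$. Put
$$u=\bigl\lceil\lceil(h-\delta)n\rceil/h\bigr\rceil\le\frac{(h-\delta)n}{h}+2 .$$
Then $Nu<n(N-h+1)$ for $n\gg0$. Since $hu\ge\lceil(h-\delta)n\rceil$, the element $(x_1\cdots x_N)^u$ lies in $I_N^{(\lceil(h-\delta)n\rceil)}$ and not in $I_N^n$, for all $n\gg 0$. This proves the last sentence of Theorem B. What remains is the existence of $\delta$ for $h\ge2$, and Theorem A.

## 3. Rees valuations turn the containment into a slope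

An element $x$ of a ring is integral over an ideal $J$ if $x^N+j_1x^{N-1}+\dots+j_N=0$ for some $N\ge1$ and $j_i\in J^i$. The set of such $x$ is the integral closure $\overline J$. For example, $xy\in\overline{(x^2,y^2)}$ because $(xy)^2\in (x^2,y^2)^2$. For a valuation $v$ nonnegative on $R$ put $v(I)=\min_{x\in I}v(x)$, the minimum over any set of generators. We use two published results.

* Rees valuations (Huneke–Swanson, *Integral closure of ideals, rings and modules*, Ch. 10): for a nonzero proper ideal $I$ of a Noetherian domain there are finitely many discrete rank one valuations $v_1,\dots,v_r$, nonnegative on $R$, with $v_i(I)>0$ and $\overline{I^n}=\{f: v_i(f)\ge n\,v_i(I)\text{ for all }i\}$ for all $n$.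
* Lipman–Sathaye (1981): if $R$ is a regular domain and $I$ has $\ell$ generators, then $\overline{I^{n+\ell-1}}\subseteq I^n$ for all $n\ge1$.

The second result costs only a constant, $\ell-1$. So the target is the following.

**Theorem C.** Let $R$ be a regular domain, $I\ne0$ a proper radical ideal of big height $h\ge2$, and $v$ a discrete rank one valuation of $\operatorname{Frac}R$ (values in $\mathbb Z$) with $v\ge0$ on $R$ and $v(I)>0$. Then there is a real $h'$ with $1\le h'<h$ such that
$$v(f)\ge\frac{s}{h'}\,v(I)\qquad\text{for all }s\ge1,\ f\in I^{(s)}.$$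

For the three axes, (2) says that $I^n$ is cut out by the four monomial valuations $a+b+c$, $a+b$, $a+c$, $b+c$. For $v=a+b$ we have $v(I)=1$ and $v\ge s$ on $I^{(s)}$, so $h'=1$ works. For $v=a+b+c$ we have $v(I)=2$ and $v\ge 3s/2$ on $I^{(s)}$, so $h'=4/3$ works. Both are smaller than $h=2$.

**Theorem C implies Theorem A and the first part of Theorem B.**

**Step 1: reduction to domains.** A regular ring is a finite product $R=\prod R_i$ of regular domains, and correspondingly $I=\prod I_i$; symbolic and ordinary powers are computed componentwise. Components with $I_i=R_i$ or $I_i=0$ satisfy every containment, since $0^{(n)}=0$ in a domain. If $h=0$, all components are of this kind, and $I^{(1)}=I=I^n$, which is Theorem A. A component with $0\ne I_i\ne R_i$ has big height $h_i$ with $1\le h_i\le h$. Since $h(n-1)+1\ge h_i(n-1)+1$ and symbolic powers decrease, Theorem A for each $I_i$ implies it for $I$. For Theorem B with $h\ge2$ it suffices to find for each such component a $\delta_i>0$ with $I_i^{(m)}\subseteq I_i^n$ whenever $n\gg0$ and $m\ge(h-\delta_i)n$;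 then take $\delta=\min\delta_i$. So let $R$ be a domain, $0\ne I\ne R$, of big height $h_0\in[1,h]$.

**Step 2: $h_0=1$.** By (1), $I^{(n)}=I^n$, and Theorem A for $I$ follows. If $h\ge 2$, then $\delta_i=1$ works: $m\ge(h-1)n\ge n$ gives $I^{(m)}\subseteq I^{(n)}=I^n$.

**Step 3: $h_0\ge2$.** Let $v_1,\dots,v_r$ be the Rees valuations of $I$. Apply Theorem C to each, and let $h'<h_0$ be the largest of the numbers obtained. Then $v_i(f)\ge\frac m{h'}v_i(I)$ for all $i$, $m\geq 1$ and $f\in I^{(m)}$, so
$$I^{(m)}\subseteq\overline{I^{\lfloor m/h'\rfloor}}\qquad(m\ge h').$$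
Choose $\delta>0$ with $h_0-\delta>h'$, and let $I$ have $\ell$ generators. If $m\ge(h_0-\delta)n$, then $m/h'\ge\frac{h_0-\delta}{h'}\,n\ge n+\ell-1$ for $n\gg0$, because $\frac{h_0-\delta}{h'}>1$. By Lipman–Sathaye, $I^{(m)}\subseteq\overline{I^{n+\ell-1}}\subseteq I^n$. As $h\ge h_0$, this covers all $m\ge(h-\delta)n$. As computed in Section 1, with constant $h_0-1$, it also gives Theorem A for $I$. $\square$

The rest of the lecture proves Theorem C.

## 4. Frobenius gives slope $h$ exactly

The first thing to try is characteristic $p$, with Frobenius. We need one preparatory lemma, which will be used again.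

**Lemma 1.** Let $R$ be a regular local ring, $I$ a nonzero proper radical ideal whose minimal primes $P_1,\dots,P_g$ have height at most $h$, where $h\ge1$, and $f\in I^{(s)}$ with $s\ge1$. There are $z_1,\dots,z_h\in I$ and $\sigma\in R$, a nonzerodivisor on $R/I$, with $\sigma I\subseteq(z_1,\dots,z_h)$ and $\sigma f\in(z_1,\dots,z_h)^s$.

*Proof.* Let $T=R\setminus\bigcup P_i$. There are no inclusions among the $P_i$, so $T^{-1}R$ is semilocal with maximal ideals $T^{-1}P_i$, and $\mathfrak j=T^{-1}I=\bigcap T^{-1}P_i$ is its Jacobson radical. By the Chinese remainder theorem, $\mathfrak j/\mathfrak j^2$ is the product of the spaces $P_iR_{P_i}/P_i^2R_{P_i}$ over $T^{-1}R/\mathfrak j=\prod\kappa(P_i)$. Since $R_{P_i}$ is regular, the $i$-th factor has dimension $\operatorname{ht}P_i\le h$, so $\mathfrak j/\mathfrak j^2$ has $h$ generators, and by Nakayama so does $\mathfrak j$. Multiplying by units, we may take them to be images of $z_1,\dots,z_h\in I$. As $I$ is finitely generated, $\sigma_1I\subseteq(z)$ for some $\sigma_1\in T$. Since $f\in I^sR_{P_i}$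 for all $i$, the ideal $(I^s:f)$ lies in no $P_i$, and by prime avoidance it contains some $\sigma_2\in T$. Put $\sigma=\sigma_1^s\sigma_2\in T$. Then $\sigma I\subseteq(z)$ and $\sigma f\in\sigma_1^sI^s\subseteq(z)^s$. Finally $\operatorname{Ass}(R/I)=\{P_1,\dots,P_g\}$, so $\sigma$ is a nonzerodivisor on $R/I$. $\square$

**Proposition 2 (slope $h$).** Let $R$ be regular local of characteristic $p$, and let $I$, $h$, $f\in I^{(s)}$ be as in Lemma 1. Let $v$ be a discrete rank one valuation of $\operatorname{Frac}R$ with $v\ge0$ on $R$. Then $v(f)\ge\frac sh v(I)$.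

*Proof.* We may assume $f\neq 0$. Let $q$ be a power of $p$, and $I^{[q]}$ the ideal generated by the $q$-th powers of elements of $I$. Let $as\ge hq$. Then $\sigma^af^a\in(z)^{as}\subseteq(z_1^q,\dots,z_h^q)\subseteq I^{[q]}$: in a monomial of degree at least $hq$ in $h$ variables some exponent is at least $q$. By Kunz, Frobenius is flat on $R$, so $\sigma^q$ is a nonzerodivisor on $R/I^{[q]}$, hence so is $\sigma$. Thus $f^a\in I^{[q]}\subseteq I^q$ and $a\,v(f)\ge q\,v(I)$. Take $a=\lceil hq/s\rceil$ and let $q\to\infty$. $\square$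

Feeding $h'=h$ into Step 3 of Section 3 yields $I^{(h(n+\ell-1))}\subseteq I^n$. The slope is $h$, but the constant has the wrong sign, and with slope exactly $h$ there is no room to absorb it. We need to take $as$ slightly smaller than $hq$, and there the pigeonhole argument fails: $(z_1\cdots z_h)^{q-1}$ has degree $h(q-1)$ and, for independent variables $z_i$, it is not in $(z_1^q,\dots,z_h^q)$. The gain $h-1$ over the bound $hq$ disappears as $q\to\infty$.

One repair is to multiply by a small power of an element $w\in I$. If $as+j\ge hq$, then $\sigma^{a+j} f^aw^j\in(z)^{as+j}$, and as before $f^aw^j\in I^{[q]}$. But on taking values one has to pay for $w^j$: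
$$a\,v(f)\ge q\,v(I)-j\,v(w),\qquad v(w)\ge v(I).$$
With $j=hq-as\ge0$ the right side is at most $(q-hq+as)\,v(I)$. The inequality $(q-hq+as)/a\le s/h$ is equivalent to $(h-1)as\le(h-1)hq$, which holds. So nothing better than $s/h$ comes out. The proof must recover the term $j\,v(w)$ on the other side.

## 5. A fixed syzygy matrix against small fractional powers

For $h=1$ the slope $h$ cannot be improved, so $h\ge2$ has to be used. It enters through *two* elements $w_1,w_2\in I$ forming a regular sequence, which exist once all minimal primes have height at least $2$.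

Pass from $R$ to a faithfully flat $R$-algebra $B$ in which elements have $p$-power roots, for instance $B=\bigcup_e R^{1/p^e}$ in characteristic $p$. Put $W_l=w_l^{\varepsilon_0}$ with $\varepsilon_0>0$ small, and $g=f^{a/q}$ with $as$ slightly below $hq$. The repair of Section 4 reads
$$gW_1\in IB,\qquad gW_2\in IB .$$
Let $I=(c_1,\dots,c_t)$ and write $gW_1=\sum c_ir_i$ and $gW_2=\sum c_ir'_i$. Then $\sum c_i(r_iW_2-r_i'W_1)=0$. If all $e_i=r_iW_2-r_i'W_1$ were zero, then $r_i\in W_1B$, because $W_1,W_2$ is a regular sequence, and then $gW_1\in W_1\cdot IB$: the factor $W_1$ would cancel and cost nothing.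

In general $e=(e_i)$ is a syzygy of $c_1,\dots,c_t$ over $B$, so by flatness it is a combination of the columns of a fixed matrix $(n_{ij})$ over $R$. For minimal generators $n_{ij}\in\mathfrak m$. Complete $w_1,w_2$ to a system of parameters $w_1,\dots,w_d$. The ideal $(W_1,\dots,W_d)^k$ is generated by fractional monomials of degree about $\varepsilon_0k$ in the $w_l$, so for $\varepsilon_0$ small it contains the fixed elements $n_{ij}$. Hence $e_i\in(W_1,\dots,W_d)^k$ for a $k$ of our choice, and the argument for $e_i=0$ still works up to this error: it gives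
$$gW_1\in I\cdot\bigl(W_1B+(W_1,\dots,W_d)^{k-1}\bigr).$$
If $(k-1)\min_l v(w_l)\ge v(w_1)$, every element of the second factor has value at least that of $W_1$, and the price of $W_1$ is refunded.

For the three axes, localized at the origin, take $c=(xy,xz,yz)$ with syzygies $(z,-y,0)$ and $(0,y,-x)$, and use elementary symmetric functions: $w_1=xy+yz+xz$, $w_2=xyz$ (both in $I$), $w_3=x+y+z$. From $x^3-w_3x^2+w_1x-w_2=0$, and likewise for $y,z$, the cubes of the entries $n_{ij}$ lie in $(w_1,w_2,w_3)$, and $w_1,w_2,w_3$ is a system of parameters of a regular local ring, so a regular sequence. For $v=$ order at the origin, $v(w)=(2,3,1)$, and $k=3$ satisfies $(k-1)\cdot1\ge2$. Proposition 6 below will give $h'=2-\frac1{18}$; the true value is $\frac43$, but any number below $2$ suffices.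

## 6. Covers with $p$-power roots

Let $p$ be a prime and $(R,\mathfrak m)$ a regular local ring with $p\in\mathfrak m$. We speak of the *equal case* if $p=0$ in $R$ and of the *mixed case* otherwise. "$p$-complete" means $p$-adically complete and separated. "Regular sequence" refers only to the nonzerodivisor conditions.

**Definition (root systems).** A root system of $b\in B$ is a sequence $b=b_0,b_1,b_2,\dots$ in $B$ with $b_{n+1}^p=b_n$; we write $b^{1/p^n}=b_n$ and $b^{m/p^n}=b_n^m$. This defines $b^\gamma$ for $\gamma\in\mathbb Z[1/p]_{\ge0}$, with $b^{\gamma+\gamma'}=b^\gamma b^{\gamma'}$. Products and powers of elements with chosen systems get the product systems; in particular, $(b^q)^{1/q}=b$. For $y=(y_1,\dots,y_r)$ with chosen systems and real $\lambda\ge0$, let $\mathfrak y_\lambda\subset B$ be the ideal generated by all $y^\gamma=\prod y_i^{\gamma_i}$ with $\gamma\in\mathbb Z[1/p]^r_{\ge0}$ and $|\gamma|=\sum\gamma_i\ge\lambda$.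

For example, for one variable $x$ in $\mathbb F_p[x^{1/p^\infty}]$, the ideal $\mathfrak x_\lambda$ is spanned by the $x^\gamma$ with $\gamma\ge\lambda$.

**Proposition 3 (the cover).** There is an $R$-algebra $B$ with the following properties.

* **(B1)** $R\to B$ is faithfully flat. In the mixed case $B$ is $p$-torsion free and $p$-complete.
* **(B2)** Every element of $B$ has a root system. In the mixed case fix one for $p$, giving $p^\varepsilon$. In the equal case we use the convention $p^\varepsilon:=1$ for $\varepsilon>0$ and $p^MB:=0$ for $M\ge1$.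
* **(B3)** Let $u,y_1,\dots,y_r\in R$ with $u\in(y_1,\dots,y_r)^sR$, $s\ge1$, and choose root systems for them. For every power $q$ of $p$, every real $\lambda$ with $0\le\lambda<s/q$, every $\varepsilon\in\mathbb Z[1/p]_{>0}$ and every $M\ge1$,
$$p^\varepsilon u^{1/q}\in\mathfrak y_\lambda+p^MB. \tag{3}$$

*Proof in the equal case.* Take $B=R_{\rm perf}=\bigcup_eR^{1/p^e}$. By Kunz, Frobenius is flat on $R$, so $B$ is a filtered colimit of flat $R$-algebras. It is integral over $R$, so $\mathfrak mB\ne B$, and $B$ is faithfully flat. Roots exist and are unique. If $u=\sum_{|\alpha|=s}r_\alpha y^\alpha$, then $u^{1/q}=\sum r_\alpha^{1/q}y^{\alpha/q}\in\mathfrak y_{s/q}\subseteq\mathfrak y_\lambda$. $\square$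

In the mixed case taking roots is not additive, and (3) is the real work; the proof is in Section 9. Property (B3) says that if $u$ vanishes to order $s$ along $y$, then $u^{1/q}$ almost vanishes to order $s/q$. Until then we only use (B1)–(B3). Two lemmas are needed. The first lets us divide by the $W_l$. The second removes the error term $p^MB$.

We use two textbook facts, valid without Noetherian hypothesis (Matsumura, Thms 16.1, 16.2): powers of the members of a regular sequence form a regular sequence, and a regular sequence $x_1,\dots,x_r$ on $B$ is quasi-regular, i.e. for $\mathfrak x=(x_1,\dots,x_r)$ the module $\mathfrak x^i/\mathfrak x^{i+1}$ is free over $B/\mathfrak x$ on the monomials of degree $i$.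

**Lemma 4.** Let $w_1,\dots,w_d\in\mathfrak m$ be an $R$-regular sequence, $\varepsilon_0\in\mathbb Z[1/p]_{>0}$, $W_l=w_l^{\varepsilon_0}$ and $\mathfrak W=(W_1,\dots,W_d)B$.

(a) Every subset of $\{W_1,\dots,W_d\}$, in any order, is a $B$-regular sequence.

(b) In the mixed case $B/\mathfrak W^k$ ($k\ge1$) has bounded $p$-power torsion, and so has $B/\mathfrak aB$ for every ideal $\mathfrak a\subseteq R$.

*Proof.* (a) Write $\varepsilon_0=b/N$ with $N$ a power of $p$, so $W_l^N=w_l^b=:x_l$. In the Noetherian local ring $R$ the $x_l$ form a regular sequence, and so does every subset in any order; by flatness the same holds on $B$. For disjoint index sets $A,E$ we claim that multiplication by $\prod_{i\in A}W_i^{N-1}$ is an injection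
$$B/(W_i\ (i\in A),\ x_j\ (j\in E))\hookrightarrow B/(x_j\ (j\in A\cup E)). \tag{4}$$
Induct on $|A|$; for $A=\emptyset$ there is nothing to show. Let $A=A'\cup\{i\}$ with $i\notin A'$, and $M=B/(W_{A'},x_E)$ in the obvious notation. By (4) for $(A',E)$, $M$ embeds in $B/(x_{A'\cup E})$, on which $x_i=W_i^N$ is a nonzerodivisor. So $W_i$ is a nonzerodivisor on $M$. Hence multiplication by $W_i^{N-1}$ is injective from $M/W_iM$ to $M/W_i^NM=B/(W_{A'},x_{E\cup\{i\}})$: if $W_i^{N-1}m=W_i^Nm'$, then $m=W_im'$. Compose with (4) for $(A',E\cup\{i\})$. In the course of this we saw, with $E=\emptyset$, that $W_i$ is a nonzerodivisor on $B/(W_{A'})$ for every $A'\not\ni i$. This is (a).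

(b) The $p$-power torsion of the Noetherian module $R/\mathfrak a$ equals the kernel of some $p^c$. By flatness the kernel of $p^{c'}$ on $B/\mathfrak aB$ equals the kernel of $p^c$ for all $c'\ge c$. By (4) with $A=\{1,\dots,d\}$ and $E=\emptyset$, $B/\mathfrak W$ embeds in $B/(w_1^b,\dots,w_d^b)B$, so its torsion is bounded. By (a) and quasi-regularity, $\mathfrak W^i/\mathfrak W^{i+1}$ is a finite direct sum of copies of $B/\mathfrak W$. Bounded torsion passes to extensions: if $p^{c'}$ kills the torsion of a submodule and $p^{c''}$ that of the quotient, then $p^{c'+c''}$ kills the torsion of the whole. So $B/\mathfrak W^k$ has bounded torsion. $\square$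

**Lemma 5.** In the mixed case let $\mathfrak a=(a_1,\dots,a_m)B$ be such that $B/\mathfrak a$ has bounded $p$-power torsion. Then $\bigcap_M(\mathfrak a+p^MB)=\mathfrak a$.

*Proof.* Let $p^c$ kill the torsion, and for all $M$ let $x=y_M+p^Mb_M$ with $y_M\in\mathfrak a$. Then $p^M(b_M-pb_{M+1})=y_{M+1}-y_M\in\mathfrak a$, so $p^c(b_M-pb_{M+1})\in\mathfrak a$, and $y_{M+1}-y_M\in p^{M-c}\mathfrak a$ for $M\ge c$. Writing these differences as $p^{M-c}\sum_i a_i\beta_{i,M}$ and using that $B$ is $p$-complete, the series $y=y_c+\sum_{M\ge c}(y_{M+1}-y_M)$ converges to an element of $\mathfrak a$. Since $x-y_M\in p^MB$, we get $x=\lim y_M=y$. $\square$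

In the equal case $\bigcap_M(\mathfrak a+p^MB)=\mathfrak a$ holds trivially by the convention. So in both cases, *for $\mathfrak a=\mathfrak W^k$ and for $\mathfrak a=IB$ with $I\subseteq R$, an element lying in $\mathfrak a+p^MB$ for all $M$ lies in $\mathfrak a$.*

## 7. The inequality with slope $h-1/C$

For the reduction from characteristic $0$ we must allow valuations that take the value $\infty$ on nonzero elements.

**Definition (semivaluation).** A semivaluation on $R$ is a map $v:R\to\mathbb Z_{\ge0}\cup\{\infty\}$ with $v(0)=\infty$, $v(1)=0$, $v(xy)=v(x)+v(y)$ and $v(x+y)\ge\min(v(x),v(y))$.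

Any ring map $R\to V$ to a DVR gives one. For instance $k[x,y]\to k[[t]]$, $x\mapsto t$, $y\mapsto0$, gives $v(x)=1$, $v(y)=\infty$.

**Proposition 6.** Let $(R,\mathfrak m)$ be regular local with $p\in\mathfrak m$, and $h\ge2$, $d\ge2$, $Q,s\ge1$ integers. Assume given:

1. $I=(c_1,\dots,c_t)\subseteq R$, whose module of syzygies on $c_1,\dots,c_t$ is generated by finitely many vectors $(n_{ij})_i$;
2. a regular sequence $w_1,\dots,w_d\in\mathfrak m$ with $w_1,w_2\in I$ and $n_{ij}^Q\in(w_1,\dots,w_d)$ for all $i,j$;
3. $z_1,\dots,z_h\in I$, and $\sigma\in R$, a nonzerodivisor on $R/I$, with $\sigma I\subseteq(z_1,\dots,z_h)$;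
4. $f\in R$ with $\sigma f\in(z_1,\dots,z_h)^s$;
5. a semivaluation $v$ on $R$ with $0<v(w_l)<\infty$ for all $l$ and, if $p\ne0$ in $R$, $v(p)<\infty$.

Put $v(I)=\min_iv(c_i)$, $k=1+\lceil v(w_1)/\min_lv(w_l)\rceil$ and $C=Q(k+d)$. Then
$$v(f)\ge\frac{s}{h-1/C}\,v(I).$$

The ideal $I$ is not assumed radical, the $w_l$ need not generate an $\mathfrak m$-primary ideal, and $C$ does not depend on $p$, $s$ or $f$.

*Proof.* We may assume $v(f)<\infty$. Also $v(I)\le v(w_1)<\infty$. Fix $\varepsilon_0\in\mathbb Z[1/p]$ with $0<\varepsilon_0<1/C$, let $B$ be as in Proposition 3, fix root systems of $n_{ij},w_l,z_i,\sigma,f$, and let $W_l=w_l^{\varepsilon_0}$, $\mathfrak W=(W_1,\dots,W_d)B$. Let $\varepsilon\in\mathbb Z[1/p]_{>0}$ be arbitrary.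

**Step 1: the syzygy matrix is almost in $\mathfrak W^k$.** We show $p^\varepsilon n_{ij}\in\mathfrak W^k$. Let $n=n_{ij}$ and $\lambda=\varepsilon_0(k+d)<1/Q$. For a large power $q$ of $p$ we have $n^q\in(w)^{\lfloor q/Q\rfloor}$ and $\lambda<\lfloor q/Q\rfloor/q$. Apply (B3) to $u=n^q$, $u^{1/q}=n$: $p^\varepsilon n\in\mathfrak w_\lambda+p^MB$ for all $M$. If $|\gamma|\ge\lambda$, then $w^\gamma$ is divisible by $W^\kappa$ with $\kappa_l=\lfloor\gamma_l/\varepsilon_0\rfloor$, and $|\kappa|\ge\lambda/\varepsilon_0-d=k$. So $\mathfrak w_\lambda\subseteq\mathfrak W^k$, and $p^\varepsilon n\in\mathfrak W^k+p^MB$ for all $M$. By Lemmas 4(b) and 5, $p^\varepsilon n\in\mathfrak W^k$.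

**Step 2: two memberships below the pigeonhole threshold.** Let $q$ be a power of $p$ with $j:=q\varepsilon_0\in\mathbb Z$, and $a\ge1$ an integer with $as+j>hq$. Let $g=f^{a/q}\in B$. We show $p^\varepsilon gW_l\in IB$ for $l=1,2$.

Since $\sigma f\in(z)^s$ and $\sigma w_l\in\sigma I\subseteq(z)$, we have $\sigma^{a+j}f^aw_l^j\in(z)^{as+j}$. As $h<(as+j)/q$, (B3) with $\lambda=h$ gives
$$p^\varepsilon\sigma^{(a+j)/q}\,gW_l\in\mathfrak z_h+p^MB\qquad\text{for all }M,$$
because $f^{a/q}w_l^{j/q}=gW_l$. If $\gamma\in\mathbb Z[1/p]_{\ge0}^h$ and $|\gamma|\ge h$, then some $\gamma_i\ge1$, so $\mathfrak z_h\subseteq(z)B\subseteq IB$. By Lemmas 4(b) and 5, $p^\varepsilon\sigma^{(a+j)/q}gW_l\in IB$. By flatness $\sigma$ is a nonzerodivisor on $B/IB$, hence so are $\sigma^{1/q}$ and $\sigma^{(a+j)/q}$. So $p^\varepsilon gW_l\in IB$.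

**Step 3: the syzygy argument.** The purpose is to show
$$p^{2\varepsilon}gW_1\in I\cdot(W_1B+\mathfrak W^{k-1}). \tag{5}$$
Write $p^\varepsilon gW_1=\sum c_ir_i$ and $p^\varepsilon gW_2=\sum c_ir_i'$ with $r_i,r_i'\in B$. Then $\sum_ic_i(r_iW_2-r_i'W_1)=0$. By flatness the syzygies over $B$ are generated by the $(n_{ij})_i$, so $e_i:=r_iW_2-r_i'W_1\in\sum_jn_{ij}B$, and by Step 1 $p^\varepsilon e_i\in\mathfrak W^k$.

Let $\mathfrak v=(W_3,\dots,W_d)B$ ($\mathfrak v=0$ if $d=2$). A monomial of degree $k$ in the $W$'s contains $W_1$, or contains $W_2$, or lies in $\mathfrak v^k$. So $p^\varepsilon e_i\in W_1B+W_2\mathfrak W^{k-1}+\mathfrak v^k$, and there is $e_i''\in\mathfrak W^{k-1}$ with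
$$W_2(p^\varepsilon r_i-e_i'')\in W_1B+\mathfrak v^k .$$
Now $W_2$ is a nonzerodivisor on $B/(W_1B+\mathfrak v^k)$. To see this, let $\bar B=B/W_1B$. By Lemma 4(a), $W_3,\dots,W_d$ is $\bar B$-regular, hence quasi-regular, so each $\mathfrak v^i\bar B/\mathfrak v^{i+1}\bar B$ is free over $B/(W_1,W_3,\dots,W_d)$, on which $W_2$ is a nonzerodivisor by Lemma 4(a). A nonzerodivisor on every quotient of a finite filtration is one on the whole module $\bar B/\mathfrak v^k\bar B$.

Hence $p^\varepsilon r_i\in W_1B+\mathfrak v^k+\mathfrak W^{k-1}=W_1B+\mathfrak W^{k-1}$. Multiplying $p^\varepsilon gW_1=\sum c_ir_i$ by $p^\varepsilon$ gives (5).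

**Step 4: return to $R$ and take values.** Let $L$ be a large power of $p$ with $q\mid L$ and $L\varepsilon_0,\,2L\varepsilon\in\mathbb Z$, and raise (5) to the $L$-th power. The left side becomes
$$p^{2\varepsilon L}f^{aL/q}w_1^{\varepsilon_0L}\in R$$
(without the $p$-factor in the equal case). The right side lies in the ideal generated by $I^L$ times the elements $W_1^xW^\kappa$ with $0\le x\le L$ and $|\kappa|=(k-1)(L-x)$. Each $W_1^xW^\kappa$ is a multiple in $B$ of
$$w_1^{\lfloor\varepsilon_0(x+\kappa_1)\rfloor}\prod_{l\ge2}w_l^{\lfloor\varepsilon_0\kappa_l\rfloor}\in R. \tag{6}$$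
By faithful flatness, $\mathfrak bB\cap R=\mathfrak b$ for ideals $\mathfrak b$ of $R$, so the left side lies in the ideal of $R$ generated by $I^L$ times the monomials (6). Put $\Delta=v(w_1)$ and $\mu=\min_lv(w_l)$; by the choice of $k$, $(k-1)\mu\ge\Delta$. The value of (6) is at least
$$\varepsilon_0x\Delta+\varepsilon_0(k-1)(L-x)\mu-\sum_lv(w_l)\ \ge\ \varepsilon_0L\Delta-\sum_lv(w_l).$$
Hence
$$2\varepsilon L\,v(p)+\tfrac{aL}q\,v(f)+\varepsilon_0L\Delta\ \ge\ L\,v(I)+\varepsilon_0L\Delta-\sum_lv(w_l),$$
with the first term absent in the equal case. All terms are finite and $\varepsilon_0L\Delta$ cancels. Divide by $L$, let $L\to\infty$, and then let $\varepsilon\to0$. The result is $v(f)\ge\frac qa\,v(I)$.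

**Step 5: optimize.** Step 4 holds whenever $q\varepsilon_0\in\mathbb Z$ and $as>q(h-\varepsilon_0)$. Take $a=\lfloor q(h-\varepsilon_0)/s\rfloor+1$ and let $q\to\infty$: $v(f)\ge\frac s{h-\varepsilon_0}v(I)$. This holds for all $\varepsilon_0\in\mathbb Z[1/p]\cap(0,1/C)$, and $\mathbb Z[1/p]$ is dense in $\mathbb R$, so we may let $\varepsilon_0\to1/C$. $\square$

## 8. Theorem C when the center has residue characteristic $p$

Let $R,I,h,v$ be as in Theorem C. The three reductions below serve all residue characteristics.

**Step 1: localize.** Let $\mathfrak p=\{x\in R:v(x)>0\}$. Then $I\subseteq\mathfrak p$, $I^{(s)}R_{\mathfrak p}\subseteq(IR_{\mathfrak p})^{(s)}$ and $v(IR_{\mathfrak p})=v(I)$, so we may replace $R$ by $R_{\mathfrak p}$. Now $(R,\mathfrak m)$ is regular local, $v>0$ exactly on $\mathfrak m$, and the minimal primes of $I$ have height between $1$ and $h$, where $h\ge2$ is still the original number.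

**Step 2: remove the components of height one.** We want $w_1,w_2\in I$ forming a regular sequence. $R$ is a UFD, so $I=(g)\cap I_2$ with $g$ a product of distinct primes (or $1$) and $I_2$ the intersection of the minimal primes of $I$ of height at least $2$ (or $I_2=R$). If $g$ were in a minimal prime $P$ of $I_2$, then a prime factor of $g$ would generate a prime strictly inside $P$ and containing $I$, contradicting minimality of $P$ over $I$. So $g$ is a nonzerodivisor on $R/I_2$, and $I=gI_2$.

Let $f\in I^{(s)}$. At the height one primes we see that $g^s$ divides $f$, say $f=g^sf_2$. At a minimal prime $P$ of $I_2$ the element $g$ is a unit, so $f_2\in P^sR_P$; thus $f_2\in I_2^{(s)}$ (or $f_2\in R$ if $I_2=R$). If $I_2=R$, then $v(f)\ge s\,v(g)=s\,v(I)$ and $h'=1$ works. Otherwise $I_2\subseteq\mathfrak m$, so $v(I_2)>0$, and if $v(f_2)\ge\frac s{h'}v(I_2)$ with $1\le h'<h$, then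
$$v(f)\ge s\,v(g)+\frac s{h'}v(I_2)\ge\frac s{h'}\bigl(v(g)+v(I_2)\bigr)=\frac s{h'}v(I).$$
So we may assume that all minimal primes of $I$ have height in $[2,h]$.

**Step 3: fix the data.** Let $d=\dim R\ge2$, let $c_1,\dots,c_t$ be minimal generators of $I$, and $S=(n_{ij})$ a matrix whose finitely many columns generate their syzygies; by minimality $n_{ij}\in\mathfrak m$. Since $\operatorname{ht}I\ge2$, there is a system of parameters $w_1,\dots,w_d$ with $w_1,w_2\in I$; it is a regular sequence because $R$ is regular. Choose $Q$ with $\mathfrak m^Q\subseteq(w)$. Then $n_{ij}^Q\in(w)$ and $0<v(w_l)<\infty$. With $k$ and $C$ as in Proposition 6, set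
$$h'=h-1/C\in[1,h).$$
This number depends on $R$, $I$, $v$ and the choices just made, but not on $s$ or $f$.

Now let $f\in I^{(s)}$, $f\ne0$ (for $f=0$ there is nothing to prove). Lemma 1 provides $z_1,\dots,z_h$ and $\sigma$ with $\sigma I\subseteq(z)$, $\sigma f\in(z)^s$, and $\sigma$ a nonzerodivisor on $R/I$.

**Case 1: the residue field of $R$ has characteristic $p>0$.** Then $p\in\mathfrak m$, and $v(p)<\infty$ if $p\ne0$ in $R$. All hypotheses of Proposition 6 hold, and it gives $v(f)\ge\frac s{h'}v(I)$.

In the equal case Theorem C is now completely proved. There remain Proposition 3 in the mixed case, and Case 2, residue characteristic $0$.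

## 9. Perfectoid covers in mixed characteristic

Let $(R,\mathfrak m)$ be regular local with $0\ne p\in\mathfrak m$. We construct $B$ and prove (B1)–(B3). For a perfect ring $D$ of characteristic $p$, $W(D)$ denotes the ring of Witt vectors: it is $p$-complete and $p$-torsion free, $W(D)/p=D$, it is functorial in $D$, and it carries multiplicative lifts $[\,\cdot\,]:D\to W(D)$. "Perfectoid" is in the sense of Bhatt–Morrow–Scholze, *Integral $p$-adic Hodge theory*, §3; such rings are $p$-complete. A typical example is $S$, the $p$-completion of $\mathbb Z_p[p^{1/p^\infty}]$. Here $S/p=\mathbb F_p[t^{1/p^\infty}]/(t)$ with $t^{1/p^n}$ the class of $p^{1/p^n}$. Raising to the $p$-th power is surjective on $S/p$ with kernel generated by $t^{1/p}$, and the inverse limit of $S/p$ along Frobenius is the $t$-adic completion of $\mathbb F_p[t^{1/p^\infty}]$. We use three published results.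

* Bhatt–Iyengar–Ma, *Regular rings and perfect(oid) algebras*, Thm 4.7: a regular Noetherian ring with $p$ in its Jacobson radical admits a faithfully flat map to a perfectoid ring.
* Bhatt–Scholze, *Prisms and prismatic cohomology*, Thm 7.14 (André's flatness lemma): a perfectoid ring $A$ admits a $p$-completely faithfully flat map $A\to A'$ to a perfectoid ring in which every monic polynomial has a root. Here "$p$-completely faithfully flat" means that $A'\otimes_A^LA/p$ is concentrated in degree $0$ and faithfully flat over $A/p$.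
* Bhatt–Morrow–Scholze, Lemma 3.10(i): if $S$ is perfectoid, $\pi$-adically complete, and $\pi^p$ is a unit times $p$, then $x\mapsto x^p$ induces an isomorphism $S/\pi\to S/\pi^p$. We also use Fontaine's map $\theta$ from the same work.

**Step 1: construction of $B$, and (B1), (B2).** Take $R\to A$ from the first result and $A\to B:=A'$ from the second. $A$ is $p$-torsion free, since $R$ is and $A$ is flat. Hence $B\otimes^L_{\mathbb Z}\mathbb Z/p=B\otimes^L_AA/p$ is concentrated in degree $0$: $B$ is $p$-torsion free, and $B/p$ is faithfully flat over $A/p$, hence over $R/p$. $B$ is perfectoid, so it is $p$-complete. Solving $X^p=b$ successively gives root systems, which is (B2).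

For flatness over $R$, let $M$ be a finitely generated $R$-module and $T_i=\operatorname{Tor}^R_i(M,B)$, $i\ge1$. If $pM=0$, then $T_i=\operatorname{Tor}_i^{R/p}(M,B/p)=0$, since $p$ is regular on $R$ and on $B$. By filtering, $T_i=0$ if $p^nM=0$. If $p$ is regular on $M$, the sequence $0\to M\xrightarrow{p}M\to M/p\to0$ gives $T_i=pT_i$. Compute $T_i$ from a resolution $F_\bullet$ of $M$ by finite free modules. For a cycle $\zeta=\zeta_0\in F_i\otimes B$, the equality $T_i=pT_i$ gives successively cycles $\zeta_{n+1}$ and elements $\eta_n\in F_{i+1}\otimes B$ with $\zeta_n=p\zeta_{n+1}+\partial\eta_n$. So $\zeta-\partial\bigl(\sum_{j<n}p^j\eta_j\bigr)=p^n\zeta_n$. As $B$ is $p$-complete and $F_i\otimes B$, $F_{i+1}\otimes B$ are finite free over $B$, we obtain $\zeta=\partial\bigl(\sum_jp^j\eta_j\bigr)$. Hence $T_i=0$. The general case follows from $0\to M[p^\infty]\to M\to M/M[p^\infty]\to0$, where $M[p^\infty]$ is the $p$-power torsion. So $B$ is flat. Since $B/p$ is faithfully flat over $R/p$ and $p\in\mathfrak m$, $B/\mathfrak mB\ne0$. This proves (B1).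

**Step 2: the tilt.** We move to characteristic $p$, where roots are additive. Let $D=\varprojlim_{x\mapsto x^p}B/p$, a ring of characteristic $p$; it is perfect because Frobenius is the shift. If $u\equiv u'$ mod $p$, then $u^{p^m}\equiv u'^{p^m}$ mod $p^{m+1}$. So for $(\bar b_n)\in D$ with lifts $\beta_n\in B$ the limit $b_n=\lim_m\beta_{n+m}^{p^m}$ exists and is independent of the lifts, and $b_{n+1}^p=b_n$. By the same congruence a sequence in $\varprojlim_{x\mapsto x^p}B$ is determined by its reduction mod $p$. Hence $D\cong\varprojlim_{x\mapsto x^p}B$ as multiplicative monoids. Let $\sharp:D\to B$ be the multiplicative map $(b_0,b_1,\dots)\mapsto b_0$. A root system of $b$ is the same as an element $t\in D$ with $t^\sharp=b$, and then $b^\gamma=(t^\gamma)^\sharp$. Let $\varpi\in D$ correspond to the fixed system of $p$, so $\varpi^\sharp=p$ and $p^\varepsilon=(\varpi^\varepsilon)^\sharp$.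

* **(P0)** *If $b^p\in p^{1/p^n}B$, $n\ge0$, then $b\in p^{1/p^{n+1}}B$.* For $n=0$ this is the injectivity in Lemma 3.10(i) with $\pi=p^{1/p}$; $B$ is $\pi$-complete as $\pi^p=p$. In general $(b\,p^{(1-p^{-n})/p})^p\in pB$, so $b\,p^{(1-p^{-n})/p}\in p^{1/p}B$. Cancel, using that $B$ is $p$-torsion free.
* **(P1)** *$\varpi$ is a nonzerodivisor on $D$, and $t\mapsto t^\sharp\bmod p$ induces a ring isomorphism $D/\varpi D\cong B/pB$.* If $\varpi x=0$ with $x=(x_n)\in\varprojlim B$, then $p^{1/p^n}x_n=0$, so all $x_n=0$. The map $D\to B/p$ is the projection to the $0$-th component, a ring map, surjective by (B2), and it kills $\varpi$. If $t=(b_n)$ has $b_0\in pB$, then by (P0) inductively $b_n=p^{1/p^n}c_n$ with unique $c_n\in B$. From $b_{n+1}^p=b_n$ we get, after cancelling, $c_{n+1}^p=c_n$. So $t=\varpi\cdot(c_n)$.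
* **(P2)** *There is a surjective ring map $\theta:W(D)\to B$ with $\theta([t])=t^\sharp$ and kernel $(p-[\varpi])$.* $\theta$ is Fontaine's map, and it kills $p-[\varpi]$. Modulo $p$ it is the surjection $D\to B/p$ of (P1). Since $W(D)$ and $B$ are $p$-complete, $\theta$ is surjective. If $\theta(x)=0$, then by (P1) the image of $x$ in $D$ lies in $\varpi D$, so $x=[\varpi]y+px''=-(p-[\varpi])y+px'$ with $x'=x''+y$. Then $p\,\theta(x')=0$, so $\theta(x')=0$, and we may repeat with $x'$. Summing, $x\in(p-[\varpi])$ by completeness of $W(D)$.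

**Step 3: a valuative criterion without finiteness.** The ring $D$ is usually not Noetherian, so we prove the criterion we need.

**Lemma 7.** Let $D$ be a ring, $J$ an ideal, $x\in D$. If $x\in JO_v$ for every minimal prime $P$ of $D$ and every valuation ring $O_v\supseteq D/P$ of $\operatorname{Frac}(D/P)$, then $x$ is integral over $J$.

*Proof.* First let $D$ be a domain and $x\ne0$. Put $D'=D[j/x:j\in J]$ and $\mathfrak j=(j/x:j\in J)D'$. If $\mathfrak j\ne D'$, some valuation ring $O_v\supseteq D'$ of $\operatorname{Frac}D$ has $\mathfrak j\subseteq\mathfrak m_v$. Then $x\in JO_v\subseteq x\mathfrak m_v$, a contradiction. So $1\in\mathfrak j$, i.e. $1=\sum_{i=1}^Nj_ix^{-i}$ with $j_i\in J^i$; multiply by $x^N$. If $x=0$ the claim is trivial. In general let $\Sigma$ be the multiplicatively closed set of all $x^N+j_1x^{N-1}+\dots+j_N$ with $N\ge0$, $j_i\in J^i$. If $0\notin\Sigma$, some prime, hence some minimal prime $P$, is disjoint from $\Sigma$. By the domain case $x$ is integral over $J$ modulo $P$, so $\Sigma\cap P\ne\emptyset$, a contradiction. So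 $0\in\Sigma$. Since $N=0$ gives only the element $1$, either $0$ arises with $N\ge1$ or $D=0$; in both cases $x$ is integral over $J$. $\square$

Now let $u=\sum_{|\alpha|=s}r_\alpha y^\alpha$ be as in (B3), and let $U,Y_1,\dots,Y_r\in D$ correspond to the root systems, so $U^\sharp=u$ and $Y_i^\sharp=y_i$.

**Step 4: the inequality in rank one valuation rings.** *Let $D\to O$ be a ring map to a rank one valuation ring in which $\varpi$ is nonzero and in $\mathfrak m_O$. Then $|U|\le\max_i|Y_i|^s$ in $O$.* This is where the equation $u=\sum r_\alpha y^\alpha$, which lives in $B$ and not in $D$, is transported.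

We may replace $O$ by its perfection, again a rank one valuation ring. Put $O^\sharp=W(O)/(p-[\varpi])$, and for $t\in O$ let $t^\sharp$ be the class of $[t]$. By (P2) there is a ring map $B\to O^\sharp$ compatible with $\sharp$. We have $O^\sharp/p=O/\varpi\ne0$. The ring $O^\sharp$ is $p$-torsion free: if $px=(p-[\varpi])y$ in $W(O)$, then $\varpi\bar y=0$ in $O$, so $y=py'$ and $x=(p-[\varpi])y'$. And $p$ is in the Jacobson radical of $O^\sharp$, since $W(O)$ is $p$-complete.

Suppose $|U|>\max|Y_i|^s$. Then $Y^\alpha=Ut_\alpha$ with $t_\alpha\in\mathfrak m_O$ for $|\alpha|=s$, and the equation for $u$ becomes $U^\sharp(1-\sum r_\alpha t_\alpha^\sharp)=0$ in $O^\sharp$. As $O$ has rank one, a power of each $t_\alpha$ lies in $\varpi O$, so $\sum r_\alpha t_\alpha^\sharp$ is nilpotent mod $p$, and $1-\sum r_\alpha t_\alpha^\sharp$ is a unit. Thus $U^\sharp=0$. But $U\ne0$ in $O$, so $\varpi^n\in UO$ for some $n$, and $p^n=(\varpi^n)^\sharp\in U^\sharp O^\sharp=0$. This contradicts that $O^\sharp$ is nonzero and $p$-torsion free.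

**Step 5: integrality in $D$.** *Let $n\ge1$ and $J=(Y^\alpha\ (|\alpha|=s),\ \varpi^n)D$. For all $k\ge1$, $\varpi U^k$ is integral over $J^k$.* We check the hypothesis of Lemma 7. Let $P$ be a minimal prime of $D$ and $O_v\supseteq D/P$ a valuation ring of $\operatorname{Frac}(D/P)$. Elements of minimal primes are zero divisors, so $\varpi\notin P$. Suppose $\varpi U^k\notin J^kO_v$; then $J^kO_v\subseteq\varpi U^kO_v$. If $\varpi$ is a unit in $O_v$, then $J^kO_v=O_v$, a contradiction. So $0\ne\varpi\in\mathfrak m_v$.

Let $\mathfrak r=\sqrt{\varpi O_v}$ and $\mathfrak r'=\bigcap_i\varpi^iO_v$. In a valuation ring these are primes, and $\varpi\notin\mathfrak r'$, since $\varpi\in\varpi^2O_v$ would make $\varpi$ a unit. A prime strictly containing $\mathfrak r'$ contains some $y\notin\varpi^iO_v$, hence $\varpi^i\in yO_v$, hence $\varpi$, hence $\mathfrak r$. So $O'=(O_v)_{\mathfrak r}/\mathfrak r'(O_v)_{\mathfrak r}$ is a rank one valuation ring with $0\ne\varpi\in\mathfrak m_{O'}$. By Step 4, $U\in JO'$. So $U^kO'\subseteq J^kO'\subseteq\varpi U^kO'$, hence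 $U^k=0$ in $O'$ and $J^kO'=0$. This contradicts $0\ne\varpi^{nk}\in J^kO'$.

**Step 6: extract roots, giving (3) for $M=1$.** Let $k$ be a power of $p$ and $n\ge1$. If $x$ satisfies an integral equation of degree $N$ over an ideal $J'$, then by induction $x^l\in\sum_{i<N}J'^{\,l-i}x^i\subseteq J'^{\,l-N}$ for $l\ge N$. So by Step 5 there is $l_0$ with $\varpi^lU^{kl}\in J^{k(l-l_0)}$ for all $l\ge l_0$. The ideal on the right is generated by elements $Y^\beta\varpi^{nb}$ with $|\beta|/s+b=k(l-l_0)$. Take $l$ a power of $p$ and extract $kl$-th roots in the perfect ring $D$: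
$$\varpi^{1/k}U\in\bigl(Y^\gamma\varpi^\delta:\ |\gamma|/s+\delta/n\ge\rho\bigr)D,\qquad\rho=1-l_0/l .$$
For fixed $k,n$ the number $\rho<1$ can be taken arbitrarily close to $1$. For a power $q'$ of $p$, extracting $q'$-th roots gives
$$\varpi^{1/kq'}U^{1/q'}\in\bigl(Y^\gamma\varpi^\delta:\ |\gamma|/s+\delta/n\ge\rho/q'\bigr)D .$$
Given $\lambda'$ with $0\le\lambda'<s/q'$, choose first $n$ large and then $\rho$ close to $1$ so that $s(\rho/q'-1/n)\ge\lambda'$. Each generator then has $\delta\ge1$ or $|\gamma|\ge\lambda'$. Apply the ring map $D\to B/p$ of (P1): generators with $\delta\ge1$ go to $0$. As $k$ may be taken large, for all $\varepsilon>0$ and $0\le\lambda'<s/q'$,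
$$p^\varepsilon u^{1/q'}\in\mathfrak y_{\lambda'}+pB. \tag{7}$$

**Step 7: arbitrary $M$.** Given $q$, $\lambda<s/q$, $\varepsilon$ and $M$, let $q''>M$ be a power of $p$ and $q'=qq''$. Raise (7), with $\varepsilon/q''$ in place of $\varepsilon$, to the $q''$-th power:
$$p^\varepsilon u^{1/q}\in\sum_{i=0}^{q''}p^i\,\mathfrak y_{\lambda'(q''-i)}\subseteq\mathfrak y_{\lambda'(q''-M)}+p^MB .$$
For $\lambda'$ close to $s/(qq'')$ the number $\lambda'(q''-M)$ is close to $\frac sq\bigl(1-\frac M{q''}\bigr)$, which exceeds $\lambda$ for $q''$ large. So $\mathfrak y_{\lambda'(q''-M)}\subseteq\mathfrak y_\lambda$ for suitable choices, and (3) follows. This proves Proposition 3 in the mixed case. $\square$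

## 10. Residue characteristic zero: approximation and descent

We are left with Case 2 of Section 8: $\mathbb Q\subseteq R$, with the data $c_i,n_{ij},w_l,Q,k,C,h'$ fixed there, $0\ne f\in I^{(s)}$, and $z,\sigma$ from Lemma 1. The plan is to find a regular local ring $R'$ of mixed characteristic with a semivaluation and elements $\tilde c,\tilde n,\tilde w,\tilde z,\tilde\sigma,\tilde f$ satisfying Proposition 6 with the same $h,d,Q,s$ and the same values $v(w_l)$, hence the same $C$. This is why Proposition 6 was stated with equations and semivaluations.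

**Step 1: pass to power series.** Write $\hat R=K[[x_1,\dots,x_d]]$, with maximal ideal $\hat{\mathfrak m}$. Let $V$ be the valuation ring of $v$, a DVR. The local map $R\to V$ extends to a local map $\hat R\to\hat V$. This gives a semivaluation on $\hat R$, again called $v$, extending $v$ on $R$, with $v\ge L$ on $\hat{\mathfrak m}^L$ and $v=0$ on units.

Not all hypotheses of Proposition 6 are equations; two are exactness statements. Let $S=(n_{ij})$ have $b$ columns $S_1,\dots,S_b$, and consider
$$E_1:\ \hat R^b\xrightarrow{S}\hat R^t\xrightarrow{(c_i)}\hat R,\qquad E_2:\ \hat R^{t+b}\to\hat R^{1+t}\xrightarrow{(\sigma,c_1,\dots,c_t)}\hat R,$$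
where the first map of $E_2$ has columns $(c_i,-\sigma e_i)$ and $(0,S_j)$. Exactness of $E_1$ says that the columns of $S$ generate the syzygies; it holds over $R$, hence over $\hat R$ by flatness. $E_2$ is exact over $R$: if $\sigma a+\sum c_ib_i=0$, then $a\in(c)$ because $\sigma$ is a nonzerodivisor mod $I$, say $a=\sum a_ic_i$, and after subtracting $\sum a_i(c_i,-\sigma e_i)$ we are left with a syzygy of $c$. By flatness $E_2$ is exact over $\hat R$. Conversely, exactness of $E_2$ shows that $\sigma a\in(c)$ forces $a\in(c)$, so it encodes that $\sigma$ is a nonzerodivisor mod $(c)$.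

**Step 2: exactness survives small perturbations.**

**Lemma 8.** Let $G_2\xrightarrow{S}G_1\xrightarrow{c}G_0$ be an exact sequence of finite free modules over a Noetherian local ring with maximal ideal $\mathfrak m$. There is $L_0$ such that if $L\ge L_0$, $\tilde S\equiv S$, $\tilde c\equiv c$ mod $\mathfrak m^L$ and $\tilde c\tilde S=0$, then $G_2\xrightarrow{\tilde S}G_1\xrightarrow{\tilde c}G_0$ is exact.

*Proof.* Non-positive powers of $\mathfrak m$ mean the ring. By Artin–Rees and $\ker c=\operatorname{im}S$ there are $\alpha,\beta$ such that for all $n\ge0$: if $c(g)\in\mathfrak m^nG_0$, then $g\in\mathfrak m^{n-\alpha}G_1+\operatorname{im}S$; and $\operatorname{im}S\cap\mathfrak m^nG_1\subseteq S(\mathfrak m^{n-\beta}G_2)$. Let $L_0=\max(\alpha,\beta)+1$, $L\ge L_0$, and let $g\in\ker\tilde c\cap\mathfrak m^rG_1$. Then $c(g)=(c-\tilde c)(g)\in\mathfrak m^{L+r}G_0$. So $g=g'+Sy$ with $g'\in\mathfrak m^{L+r-\alpha}G_1\subseteq\mathfrak m^{r+1}G_1$. Then $Sy=g-g'\in\mathfrak m^rG_1$, and we may take $y\in\mathfrak m^{r-\beta}G_2$. Hence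
$$g-\tilde Sy=g'+(S-\tilde S)y\in\mathfrak m^{r+1}G_1\cap\ker\tilde c,$$
since $L+\max(r-\beta,0)\ge r+1$. Iterating from $r=0$, $g\in\bigcap_r(\operatorname{im}\tilde S+\mathfrak m^rG_1)=\operatorname{im}\tilde S$ by Krull. $\square$

**Step 3: approximate by algebraic power series.** Let $K[x]^h$ be the henselization of $K[x_1,\dots,x_d]_{(x)}$. It is a filtered colimit of étale $K[x]$-algebras $E$ with a maximal ideal $\mathfrak e$ over $(x)$ of residue field $K$. For example, for $d=1$ it contains $\sqrt{1+x}$, from $E=K[x][T,1/(2T)]/(T^2-1-x)$ and $\mathfrak e=(x,T-1)$. Artin approximation says that if a finite system of polynomial equations over $K[x]$ has a solution in $K[[x]]$, then for each $L$ it has a solution in $K[x]^h$ congruent to the given one mod $\hat{\mathfrak m}^L$.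

The elements $c_i,n_{ij},\sigma,f,z_l,w_l$, with suitable coefficients, solve over $\hat R$ the following system, polynomial over $\mathbb Z$:
$$\sum_ic_in_{ij}=0,\quad\sigma c_i\in(z),\quad z_l\in(c),\quad\sigma f\in(z)^s,\quad w_1,w_2\in(c),\quad n_{ij}^Q\in(w), \tag{8}$$
each membership written as an equation with unknown coefficients. Let $\tilde c_i,\tilde n_{ij},\dots$ be a solution in $K[x]^h$ congruent to the given one mod $\hat{\mathfrak m}^L$, with $L$ larger than $v(f)$, all $v(w_l)$, $v(I)$ and the bounds of Lemma 8 for $E_1,E_2$, and with $\hat{\mathfrak m}^{L-1}\subseteq(w)\hat R$. Then: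

* $v(\tilde f)=v(f)$, $v(\tilde w_l)=v(w_l)$, $v(\tilde c_i)\ge v(I)$, because the differences have value at least $L$.
* $\tilde w_l-w_l\in\hat{\mathfrak m}\,(w)\hat R$, so $(\tilde w)\hat R=(w)\hat R$ by Nakayama, and $\tilde w_1,\dots,\tilde w_d$ is a system of parameters of $\hat R$, hence $\hat R$-regular.
* The complexes $\tilde E_1,\tilde E_2$ formed from $\tilde c,\tilde n,\tilde\sigma$ are exact over $\hat R$, by Lemma 8; the composites vanish because $\sum_i\tilde c_i\tilde n_{ij}=0$.

**Step 4: descend to a finitely generated $\mathbb Z$-algebra.** The solution comes from a solution in some $E$ as above. As $E$ is finitely presented, $E=E_0\otimes_{K_0[x]}K[x]$ with $K_0\subset K$ a finitely generated $\mathbb Z$-algebra and $E_0$ étale over $K_0[x]$; enlarging $K_0$, we may assume that $E_0$ contains the solution. The map $E_0\to E_0\otimes_{K_0}K=E$ is injective, since $E_0$ is flat over $K_0$, so the equations hold in $E_0$. Inverting a nonzero element of $K_0$, we may assume $K_0$ regular. Let $A=E_0$, a regular finitely generated $\mathbb Z$-algebra,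 and $\mathfrak p_A=\mathfrak e\cap A$. Then $A/\mathfrak p_A\subseteq E/\mathfrak e=K$ has characteristic $0$.

The map $A\to E\to K[x]^h\to\hat R$ is flat: $K$ is flat over the domain $K_0$, since it is a vector space over $\operatorname{Frac}K_0$; $K[x]^h$ is the henselization of $E_{\mathfrak e}$; and completion is flat. The contraction of $\hat{\mathfrak m}$ to $A$ is $\mathfrak p_A$, so $A_{\mathfrak p_A}\to\hat R$ is faithfully flat. Hence $\tilde E_1,\tilde E_2$ are exact over $A_{\mathfrak p_A}$, and $\tilde w$ is a regular sequence there: the homology modules, and the kernels of $\tilde w_l$ on $A_{\mathfrak p_A}/(\tilde w_1,\dots,\tilde w_{l-1})$, vanish after the faithfully flat base change. These are vanishing conditions at $\mathfrak p_A$ on finitely many finitely generated $A$-modules, so they hold over $A_u$ for some $u\in A\setminus\mathfrak p_A$.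

**Step 5: specialize to residue characteristic $p$.** Choose a maximal ideal $\mathfrak n$ of $A_u$ containing $\mathfrak p_AA_u$. As $A_u$ is finitely generated over $\mathbb Z$, its residue field is finite, of some characteristic $p$. Put $R'=(A_u)_{\mathfrak n}$, a regular local ring with $p\in\mathfrak nR'$. Since $\mathfrak p_AA_u\subseteq\mathfrak n$, there are ring maps
$$R'\to A_{\mathfrak p_A}\to\hat R\to\hat V,$$
which give a semivaluation $v$ on $R'$. As $A/\mathfrak p_A$ has characteristic $0$, $p\notin\mathfrak p_A$; so $p\ne0$ in $R'$. Since $p$ is a unit in $\hat R$, $v(p)=0$. Also $\tilde w_l\in\hat{\mathfrak m}\cap A=\mathfrak p_A$, so $\tilde w_l\in\mathfrak nR'$.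

We check the hypotheses of Proposition 6 for $R'$ and $(\tilde c)$. Hypothesis 1 is exactness of $\tilde E_1$. In 2, $\tilde w$ is a regular sequence in $\mathfrak nR'$, and the memberships are in (8); the dimension of $R'$ may exceed $d$, but only $\tilde n_{ij}^Q\in(\tilde w)$ is required. In 3, $\tilde z_l\in(\tilde c)$ and $\tilde\sigma(\tilde c)\subseteq(\tilde z)$ are in (8), and $\tilde\sigma$ is a nonzerodivisor mod $(\tilde c)$ by exactness of $\tilde E_2$. Hypothesis 4 is in (8). In 5, $v(\tilde w_l)=v(w_l)\in(0,\infty)$ and $v(p)=0$. The numbers $h,d,Q,s$ and $v(w_l)$ are unchanged, so $k$ and $C$ are unchanged. Therefore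
$$v(f)=v(\tilde f)\ \ge\ \frac s{h-1/C}\,\min_iv(\tilde c_i)\ \ge\ \frac s{h'}\,v(I).$$

The prime $p$ depends on $f$ and $s$, but $h'$ does not. This proves Theorem C. With Section 3 it gives Theorem A and the existence of $\delta$ in Theorem B; the remaining statements of Theorem B were proved in Section 2. $\blacksquare$
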